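# Finite sums of products in the Hardy spaces of the ball

## 1. A singular function on the ball of $\mathbb C^2$ and its two factors

Let $B=\{z\in\mathbb C^n:|z|<1\}$, let $S$ be its boundary sphere, and let $\sigma$ be the rotation-invariant probability measure on $S$. For $0<t<\infty$ the Hardy space $H^t(B)$ consists of the holomorphic $f$ on $B$ with
$$\|f\|_{t,\sigma}=\Big(\sup_{0<r<1}\int_S|f(r\zeta)|^t\,d\sigma(\zeta)\Big)^{1/t}<\infty .$$

Take $n=2$ and consider
$$F(z)=z_2\,(1-z_1)^{-9/4},$$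
with the principal branch, since $\operatorname{Re}(1-z_1)>0$ on $B$. Two elementary inequalities decide which Hardy spaces contain functions of this kind. First, $|z_2|^2<1-|z_1|^2\le 2(1-|z_1|)\le2|1-z_1|$ for $z\in B$. Second, for $\zeta\in S$ and $0\le r<1$,
$$|1-\zeta_1|\le|1-r\zeta_1|+(1-r)\le2|1-r\zeta_1| .$$
We also use that the first coordinate of a $\sigma$-random point of $S\subset\mathbb C^2$ is uniformly distributed in the unit disc $\mathbb D$: $\int_Sg(\zeta_1)\,d\sigma=\frac1\pi\int_{\mathbb D}g\,dA$ (a case of 1.4.4 in Rudin's *Function Theory in the Unit Ball of $\mathbb C^n$*).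

Put $W(z)=|1-z_1|^{-7/8}$. The first inequality gives $|F|\le\sqrt2\,|1-z_1|^{1/2-9/4}=\sqrt2\,W^2$ on $B$. The second gives
$$\int_S\sup_{0\le r<1}W(r\zeta)^2d\sigma\le C\int_{\mathbb D}|1-x|^{-7/4}dA(x)<\infty,$$
because $\frac74<2$. So $F\in H^1(B)$.

Is $F$ a product of two functions in $H^2(B)$? Splitting the singular factor in equal halves, $F=z_2(1-z_1)^{-9/8}\cdot(1-z_1)^{-9/8}$, does not work. The second factor has boundary modulus squared $|1-\zeta_1|^{-9/4}$. In polar coordinates about the point $1$ this leads to $\int_0\rho^{-9/4}\rho\,d\rho=\infty$ over a sector of $\mathbb D$, so by Fatou's lemma the factor is not in $H^2(B)$. An unequal splitting works: $F=gh$ with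
$$g=z_2(1-z_1)^{-11/8},\qquad h=(1-z_1)^{-7/8},\qquad |g|\le\sqrt2\,W,\quad |h|=W .$$
Both are in $H^2(B)$ by the integral above. The lesson is that $F$ should be compared with a majorant $W^2$, and each factor should then have size at most a constant times $W$.

Now put singularities at two points. Let $F_1=g_1h_1$ be the function above, and let $F_2=g_2h_2$ be the same with the coordinates exchanged. Then $F_1+F_2$ is a sum of two products. With singularities at infinitely many points and suitable coefficients we would get an infinite sum of products. A theorem of Coifman, Rochberg and Weiss says that this is the general situation: there is $C=C(n)$ such that every $F\in H^1(B)$ is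
$$F=\sum_{i=1}^\infty f_ig_i,\qquad f_i,g_i\in H^2(B),\qquad\sum_i\|f_i\|_{2,\sigma}\|g_i\|_{2,\sigma}\le C\|F\|_{1,\sigma},$$
with convergence in $H^1(B)$. In the other direction there is the nonfactorization theorem: for $n>1$ the set $\{fg:f,g\in H^2(B)\}$ is of first category in $H^1(B)$, so one product does not suffice. Between one and infinitely many lies a question, posed in the paper "Nonfactorization Theorems": *can the infinite sum be replaced by a finite one?* The length is allowed to depend on $F$. The answer is yes, with a length that does not depend on $F$.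

**Theorem A.** Let $n>1$. There are $N=N(n)$ and $C=C(n)$ such that every $F\in H^1(B)$ can be written $F=\sum_{l=1}^Nf_lg_l$ with $f_l,g_l\in H^2(B)$ and $\sum_l\|f_l\|_{2,\sigma}\|g_l\|_{2,\sigma}\le C\|F\|_{1,\sigma}$.

**Theorem B.** Let $n\ge1$, $0<p,q,r<\infty$, $\frac1p=\frac1q+\frac1r$. There are $N,C$ depending only on $n,q,r$ such that every $F\in H^p(B)$ can be written $F=\sum_{l=1}^Nf_lg_l$ with $f_l\in H^q(B)$, $g_l\in H^r(B)$ and $\sum_l\|f_l\|_{q,\sigma}\|g_l\|_{r,\sigma}\le C\|F\|_{p,\sigma}$.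

Theorem A is the case $q=r=2$ of Theorem B. We prove Theorem B. A listener interested only in Theorem A may read $p=1$, $q=r=Q=2$, $\alpha=\alpha'=1$ throughout. The optimal $N(n)$ is not determined here; the nonfactorization theorem shows $N(n)\ge2$ for $n>1$.

## 2. Merging products, dividing by one function, and where both stop

**Dimension one.** For $n=1$, Riesz factorization writes a nonzero $F\in H^1(\mathbb D)$ as $F=\mathsf bG$ with $\mathsf b$ a Blaschke product and $G$ zero-free, $\|G\|_1=\|F\|_1$. Then $F=(\mathsf bG^{1/2})(G^{1/2})$ is one product of two $H^2$ functions. For $n>1$ the nonfactorization theorem rules out a conclusion of this strength.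

**Merging.** A sensible first attempt is to merge many products into one. For our two-point example,
$$F_1+F_2=(g_1+g_2)(h_1+h_2)-E,\qquad E=g_1h_2+g_2h_1 .$$
Every $z\in B$ has a coordinate with $|z_j|^2<\frac12$, so $|1-z_j|>\frac14$ and $|1-z_j|^{-7/8}<4$. Hence the cross terms satisfy $|E|\le8\sqrt2\,W$ with $W=|1-z_1|^{-7/8}+|1-z_2|^{-7/8}$, whereas $F_1+F_2$ was only controlled by $W^2$. Where $W$ is large, the cross terms are much smaller than $W^2$.

Applied to the series of Coifman, Rochberg and Weiss, merging stops at the cross terms. If $f_i=f$ and $g_i=g$ for $i=1,\dots,k$, then $(\sum f_i)(\sum g_i)=k^2fg$, while the sum we want is $kfg$. Even for distinct terms, the obvious bound for the cross terms is $\sum_{i\ne j}\|f_i\|_2\|g_j\|_2$, and with $\|f_i\|_2=\|g_i\|_2=c_i$ the condition $\sum c_i^2<\infty$ leaves this sum possibly infinite. The series does not tell us where its terms are concentrated. To merge bumps we must build them ourselves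 and keep track of their places and sizes.

**Dividing by one function.** Suppose we have a weight $W>0$ on $B$ with $|F|\le CW^2$ and $\int_S\sup_\rho W(\rho\zeta)^2d\sigma<\infty$. If there were a holomorphic $f$ with $cW\le|f|\le CW$, then $f\in H^2$ and $|F/f|\le CW$, so $F=f\cdot(F/f)$ would be a single product. By the nonfactorization theorem and Baire's theorem there are $F\in H^1(B)$, $n>1$, which are not single products, and for these no such $f$ exists, whatever $W$ is. We shall construct such a $W$ for every $F$. So what cannot be had in general is a holomorphic function comparable to $W$ on all of $B$.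

**What we do instead.** We build $W$ as a sum of bumps $a_P\Theta_P^s$ such that at each point a single bump is comparable to the whole sum. We distribute the bumps into finitely many classes, bumps of one class being far apart in position or in amplitude, and form one holomorphic function $f_l$ per class. Each $|f_l|$ is at most a constant times $W^\alpha$, and near each point some $f_l$ is large and nearly constant. With a partition of unity we get a non-holomorphic solution $F=\sum f_l\Phi_l$. A weighted Bergman projection $P_\beta$ makes it holomorphic, and the error is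
$$\sum_l\big(P_\beta(f_l\Phi_l)-f_lP_\beta\Phi_l\big).$$
At a point $u$ this is an integral of $(f_l(z)-f_l(u))\,\bar\partial\Phi_l(z)$ against a kernel. It is small because $f_l$ is nearly constant where $\Phi_l$ lives, and a Neumann series removes it. Everything is measured by powers of $W$ in sup norm; integrals over $S$ return only at the end.

## 3. Nonisotropic geometry of the ball

Fix $Q=\max(q,r,2)$, $\alpha=Q/q\ge1$, $\alpha'=Q/r\ge1$, so $\alpha+\alpha'=Q/p$. Put
$$s=n+1,\quad b=\lceil\alpha s\rceil+1,\quad\gamma=\lceil s(\alpha+\alpha')\rceil+2n+4,\quad\beta=\gamma-n-1 .$$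
The letters $C,c$ denote positive constants depending only on $n,q,r$, which may change from line to line. "Rudin" is the book named in Section 1. For $z,w\in\overline B$ put
$$d(z,w)=|1-\langle z,w\rangle|,\quad h_z=1-|z|,\quad\zeta_z=z/|z|,\quad\Delta(\xi,t)=\{\eta\in S:d(\xi,\eta)<t\},$$
with $\zeta_0$ a fixed point of $S$.

*Example.* In $\mathbb C^2$, $d(e_1,(e^{i\theta},0))=2|\sin\frac\theta2|$ is of order $|\theta|$, but $d(e_1,(\cos\theta,\sin\theta))=1-\cos\theta$ is of order $\theta^2$. So $\Delta(e_1,t)$ has width of order $t$ in one real direction and $\sqrt t$ in the two others, which agrees with a measure of order $t\cdot\sqrt t\cdot\sqrt t=t^2$.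

We use the following standard facts.

1. $d^{1/2}$ satisfies the triangle inequality on $\overline B$ (Rudin 5.1.2). Hence
$$d(a,c)\le2\big(d(a,b)+d(b,c)\big),\qquad d(z,w)\ge\max(h_z,h_w),\qquad d((1-t)\zeta,\zeta)=t\tag{3.1}$$
for $\zeta\in S$, $0\le t\le1$. The second inequality holds because $|\langle z,w\rangle|\le|z||w|$.
2. $ct^n\le\sigma(\Delta(\xi,t))\le Ct^n$ for $0<t\le2$ (Rudin 5.1.4); the upper bound holds for all $t>0$. By invariance $\sigma(\Delta(\xi,t))$ does not depend on $\xi$.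
3. The maximal function $\mathcal Mg(\xi)=\sup_{t>0}\sigma(\Delta(\xi,t))^{-1}\int_{\Delta(\xi,t)}|g|\,d\sigma$ is bounded on $L^t(\sigma)$ for $1<t\le\infty$ (Rudin §5.2).
4. For $F\in H^p(B)$ let $\mathcal NF(\xi)=\sup\{|F(z)|:d(z,\xi)<5h_z\}$. As $h_z\le1-|z|^2$, the region lies in Rudin's $D_{10}(\xi)=\{d(z,\xi)<5(1-|z|^2)\}$, so $\int_S(\mathcal NF)^pd\sigma\le C\|F\|_{p,\sigma}^p$ (Rudin 5.6.5).
5. $\int_Sd(w,\zeta)^{-t}d\sigma(\zeta)\le C_t(1-|w|)^{n-t}$ for $t>n$, $w\in B$ (Rudin 1.4.10).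
6. $\varphi_u$ denotes the involutive automorphism of $B$ with $\varphi_u(0)=u$. For $z,w\in\overline B$ (Rudin 2.2.2)
$$1-\langle\varphi_u(z),\varphi_u(w)\rangle=\frac{(1-|u|^2)(1-\langle z,w\rangle)}{(1-\langle z,u\rangle)(1-\langle u,w\rangle)} .\tag{3.2}$$
$\nu$ is normalized Lebesgue measure on $B$, so $d\nu=2nt^{2n-1}dt\,d\sigma$ in polar coordinates, and $d\lambda=(1-|z|^2)^{-n-1}d\nu$ is invariant under automorphisms.

## 4. A self-improving majorant on the sphere

Fix $F_0\in H^p(B)$, $F_0\not\equiv0$; this is the function to be decomposed. The purpose of this section is to replace the maximal function of $F_0$ by a function $\omega$ on $S$ that controls its own averages.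

Let $\phi=(\mathcal NF_0)^{p/Q}$. It is lower semicontinuous, since for fixed $z$ the condition $d(z,\xi)<5h_z$ is open in $\xi$. It is everywhere positive, since the approach regions are nonempty open sets and $F_0\not\equiv0$. By fact 4, $\|\phi\|_{L^Q}^Q\le C\|F_0\|_p^p$. Put
$$\omega=\sum_{j\ge0}\big(2\|\mathcal M\|_{L^Q\to L^Q}\big)^{-j}\mathcal M^j\phi:S\to(0,\infty].$$
For $g\ge0$ the map $\xi\mapsto\int_{\Delta(\xi,t)}g\,d\sigma$ is lower semicontinuous by Fatou's lemma, because $\xi\mapsto1_{\Delta(\xi,t)}(\eta)$ is. As $\sigma(\Delta(\xi,t))$ does not depend on $\xi$, each $\mathcal M^j\phi$ is lower semicontinuous, so everything is measurable and defined at every point. Clearly $\phi\le\omega$ and $\|\omega\|_Q\le\sum_j2^{-j}\|\phi\|_Q=2\|\phi\|_Q$. Since $\mathcal M$ is countably subadditive on nonnegative functions, applying it termwise shifts the index and gives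
$$\mathcal M\omega\le2\|\mathcal M\|_{L^Q\to L^Q}\,\omega\quad\text{at every point of }S.\tag{4.1}$$
For $z\in B$ define
$$e_z(\xi)=h_z\,d(z,\xi)^{-n-1},\qquad\Omega(z)=\int_S\omega\,e_z\,d\sigma\in(0,\infty).$$
By fact 5, $\int_Se_z\,d\sigma\le C$. Three properties will be used.

**(R1)** $|F_0(z)|^{p/Q}\le C\,\Omega(z)$. For $\xi\in\Delta(\zeta_z,h_z)$ we have $d(z,\xi)\le2(h_z+h_z)=4h_z$. So $\omega(\xi)\ge\phi(\xi)\ge|F_0(z)|^{p/Q}$ and $e_z(\xi)\ge ch_z^{-n}$. Integrate over $\Delta(\zeta_z,h_z)$, whose measure is at least $ch_z^n$.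

**(R2)** $\Omega(z)\le C\omega(\xi)$ whenever $\xi\in S$, $d(z,\xi)\le8h_z$. For $\xi'\in S$, $d(\xi,\xi')\le2(8h_z+d(z,\xi'))\le18\,d(z,\xi')$, so $h_z+d(\xi,\xi')\le19\,d(z,\xi')$ and $e_z(\xi')\le Ch_z(h_z+d(\xi,\xi'))^{-n-1}$. On $\Delta(\xi,h_z)$ this is at most $Ch_z^{-n}$, and on $\Delta(\xi,2^jh_z)\setminus\Delta(\xi,2^{j-1}h_z)$ at most $C2^{-j(n+1)}h_z^{-n}$. With $\sigma(\Delta(\xi,2^jh_z))\le C2^{jn}h_z^n$ we get $\Omega(z)\le C\sum_{j\ge0}2^{-j}\mathcal M\omega(\xi)\le C\omega(\xi)$ by (4.1).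

**(R3)** If $h_z\le h_{z_0}$ and $d(z,z_0)\le20h_z$, then $\Omega(z)\le C\Omega(z_0)$. Indeed $d(z_0,\xi)\le2(20h_z+d(z,\xi))\le42\,d(z,\xi)$, so $e_z\le42^{n+1}e_{z_0}$.

## 5. Cells, and a weight dominated at each point by one bump

**Definition.** A *cell* $P$ consists of a center $\zeta_P\in S$, a size $\delta_P=2^{-m_P}$ with integer *generation* $m_P\ge0$, and an amplitude $a_P>0$. Put $z_P=(1-\delta_P)\zeta_P$ and
$$\Theta_P(z)=\Big(1+\frac{d(z,\zeta_P)}{\delta_P}\Big)^{-1}=\frac{\delta_P}{\delta_P+d(z,\zeta_P)}\qquad(z\in\overline B).$$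

So $\Theta_P$ is comparable to $1$ within distance of order $\delta_P$ of $\zeta_P$ (for instance $\Theta_P(z_P)=\frac12$) and decays like $\delta_P/d$ farther out.

*Example.* Let $0<\theta<s$ and take cells $P_m$, $m\ge0$, all centered at $e_1$, with $\delta=2^{-m}$ and amplitude $2^{m\theta}$. With $d=|1-z_1|$,
$$W=\sum_ma_{P_m}\Theta_{P_m}^s=\sum_m2^{m\theta}(1+2^md)^{-s}.$$
The terms with $2^md\le1$ sum to at most $\sum_{2^m\le1/d}2^{m\theta}\le C_\theta d^{-\theta}$, and those with $2^md>1$ to at most $d^{-s}\sum_{2^m>1/d}2^{-m(s-\theta)}\le C_\theta d^{-\theta}$. Conversely, if $d\le1$, the one term with $2^{-m-1}<d\le2^{-m}$ is at least $2^{-s}d^{-\theta}2^{-\theta}$; if $1<d<2$, the term $m=0$ is at least $3^{-s}$. So $W$ is comparable to $d^{-\theta}$, and at each point one cell, of size comparable to $d$ or of generation $0$, accounts for a fixed fraction of it. With $\theta=\frac78$ this is the weight of Section 1.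

**Proposition 1.** There are a constant $C_0\ge1$, depending only on $n,q,r$, and a nonempty countable family $\mathcal P$ of cells, finitely many in each generation, such that $W:=\sum_{P\in\mathcal P}a_P\Theta_P^s$ satisfies:

* (C1) for every $z\in B$ there is $P$ with $d(z,\zeta_P)\le10\delta_P$ and $W(z)\le C_0a_P$ (in particular $W<\infty$ on $B$);
* (C2) $W(z_P)\le C_0a_P$ for every $P\in\mathcal P$;
* (C3) $\int_S\sup_{0\le\rho<1}W(\rho\zeta)^Q\,d\sigma(\zeta)\le C\|F_0\|_p^p$;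
* (C4) $|F_0|\le C\,W^{\alpha+\alpha'}$ on $B$.

**Construction.** Let $t_m=2^{-m}$ and let $Z_m\subset S$ be a maximal set whose distinct points satisfy $d(\zeta,\zeta')\ge t_m$. It is finite by compactness, and every point of $S$ is at distance less than $t_m$ from some point of $Z_m$. Let $\mathsf K\ge1$ be a constant to be fixed below. Proceed in stages $m=0,1,2,\dots$; at stage $m$, for each $\zeta\in Z_m$, let
$$V_m(\zeta)=\sum_{m_P<m}a_P\Theta_P((1-t_m)\zeta)^s,\qquad c_m(\zeta)=\max\{a_P:m_P<m,\ d(\zeta,\zeta_P)<\delta_P\}$$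
(with $c_m(\zeta)=0$ if there is no such cell), and
$$b_m(\zeta)=\max\{\Omega((1-t_m)\zeta),\ \mathsf K^{-1}V_m(\zeta)\}>0 .$$
If and only if $b_m(\zeta)>c_m(\zeta)$, create a cell of generation $m$ with center $\zeta$ and amplitude $2b_m(\zeta)$.

There are two reasons to create a cell. The term $\Omega$ forces $W$ to dominate $F_0$. The term $\mathsf K^{-1}V_m$ creates a new cell at a place where the tails of older cells have piled up beyond $\mathsf K$ times every amplitude available there; without it, one-cell dominance could fail. The cost is feedback, since cells create cells. A large $\mathsf K$ keeps it under control.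

**(D)** *For all $m$ and $\zeta\in Z_m$ there is $P$ with $m_P\le m$, $d(\zeta,\zeta_P)<\delta_P$, $a_P\ge b_m(\zeta)$.* If a cell was created at $\zeta$ in stage $m$, take it. Otherwise $c_m(\zeta)\ge b_m(\zeta)>0$, and the maximum is attained. At $m=0$ a cell is created at each point of $Z_0$, so $\mathcal P\neq\emptyset$.

For a set $I$ of generations put
$$\Delta_P=\Delta(\zeta_P,\delta_P/8),\quad N_I=\sum_{m_P\in I}a_P1_{\Delta_P},\quad V_I^\sharp(\xi)=\sum_{m_P\in I}a_P\Theta_P(\xi)^s\quad(\xi\in S),$$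
and $V^\sharp_{<m}$ for $I=\{0,\dots,m-1\}$. In (N1)–(N4) the constants $C$ do not depend on $\mathsf K$.

**Step 1 (N1): overlapping cells have geometrically growing amplitudes.** This step shows that a sum over cells containing $\xi$ is as good as a supremum: for finite $I$,
$$N_I(\xi)\le2\sup\{a_P:m_P\in I,\ \xi\in\Delta_P\}\quad(\text{the supremum over no cells being }0).$$
Two distinct cells of the same generation with $\xi\in\Delta_P\cap\Delta_{P'}$ would have $d(\zeta_P,\zeta_{P'})\le2(\frac18+\frac18)\delta_P=\delta_P/2<t_{m_P}$, which is impossible. If $\xi\in\Delta_P\cap\Delta_{P'}$ and $m_P<m_{P'}$, again $d(\zeta_{P'},\zeta_P)\le\delta_P/2<\delta_P$, so $P$ was counted in $c_{m_{P'}}(\zeta_{P'})$ and $a_{P'}=2b_{m_{P'}}(\zeta_{P'})>2c_{m_{P'}}(\zeta_{P'})\ge2a_P$. So along the chain of cells with $\xi\in\Delta_P$ the amplitudes at least double, and their sum is at most twice the last one.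

**Step 2 (N2): an amplitude is controlled by $\omega$ and by older tails.** For $\xi\in\Delta_P$,
$$a_P\le C\omega(\xi)+\frac C{\mathsf K}V^\sharp_{<m_P}(\xi).$$
By definition $a_P\le2\Omega(z_P)+2\mathsf K^{-1}V_{m_P}(\zeta_P)$. Since $d(z_P,\xi)\le2(\delta_P+\delta_P/8)\le4\delta_P=4h_{z_P}$, (R2) gives $\Omega(z_P)\le C\omega(\xi)$. If $m_R<m_P$, then $\delta_R\ge2\delta_P$ and $d(\xi,\zeta_R)\le8\delta_P+2d(z_P,\zeta_R)$. So $1+d(\xi,\zeta_R)/\delta_R\le5(1+d(z_P,\zeta_R)/\delta_R)$, that is, $\Theta_R(z_P)\le5\Theta_R(\xi)$. Hence $V_{m_P}(\zeta_P)\le5^sV^\sharp_{<m_P}(\xi)$.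

**Step 3 (N3): the total mass stays bounded.** We show that $\|V^\sharp\|_{L^Q}\le C\|\omega\|_{L^Q}$ if $\mathsf K\ge C$, where $V^\sharp$ sums over all cells. Let $g\ge0$ and $\xi\in\Delta_P$. The balls $\Delta(\zeta_P,2^j\delta_P)$ lie in $\Delta(\xi,2^{j+2}\delta_P)$, and $\Theta_P^s\le2^{-(j-1)s}$ off $\Delta(\zeta_P,2^{j-1}\delta_P)$. So
$$\int\Theta_P^sg\,d\sigma\le C\sum_{j\ge0}2^{-js}\,2^{jn}\delta_P^n\,\mathcal Mg(\xi)\le C\delta_P^n\,\mathcal Mg(\xi)\tag{5.1}$$
because $s=n+1$. With $g=1$ we note $\int\Theta_P^sd\sigma\le C\delta_P^n$. Averaging (5.1) over $\xi\in\Delta_P$, where $\sigma(\Delta_P)\ge c\delta_P^n$, gives $\int\Theta_P^sg\le C\int_{\Delta_P}\mathcal Mg$. Summing,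
$$\int V_I^\sharp g\,d\sigma\le C\sum_{m_P\in I}a_P\int_{\Delta_P}\mathcal Mg\,d\sigma=C\int N_I\,\mathcal Mg\,d\sigma .$$
As $\mathcal M$ is bounded on $L^{Q'}$, $Q'=Q/(Q-1)>1$, duality yields $\|V_I^\sharp\|_Q\le C\|N_I\|_Q$. Take $I=[0,m_1]$. By (N1) and (N2), $N_I\le C\omega+\frac C{\mathsf K}V_I^\sharp$, so
$$\|N_I\|_Q\le C\|\omega\|_Q+\tfrac C{\mathsf K}\|N_I\|_Q .$$
Here $N_I$ is bounded, being a finite sum, so its norm is finite. For $\mathsf K\ge C$ the last term is absorbed, giving $\|N_I\|_Q\le C\|\omega\|_Q$ and $\|V_I^\sharp\|_Q\le C\|\omega\|_Q$. Let $m_1\to\infty$ (monotone convergence).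

**Step 4 (N4): the pointwise bound from which (C1) and (C2) follow.** *Let $z\in B$, $\zeta\in Z_m$, $t_{m+1}\le h_z\le t_m$, $d(z,\zeta)\le4t_m$, $A\ge b_m(\zeta)$. If $\mathsf K\ge C$, then $W(z)\le C(1+\mathsf K)A$.*

Let $z_0=(1-t_m)\zeta$. Then $d(z,z_0)\le2(4t_m+t_m)=10t_m\le20h_z$.

*Generations $<m$.* Here $\delta_R\ge2t_m$ and $d(z_0,\zeta_R)\le20t_m+2d(z,\zeta_R)$, so $1+d(z_0,\zeta_R)/\delta_R\le11(1+d(z,\zeta_R)/\delta_R)$ and $\Theta_R(z)\le11\Theta_R(z_0)$. Therefore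
$$\sum_{m_R<m}a_R\Theta_R(z)^s\le11^sV_m(\zeta)\le11^s\mathsf KA.\tag{5.2}$$

*Generations in $I=[m,m_1]$.* Here $\delta_R\le t_m\le2h_z$. Put $D=d(z,\zeta_R)\ge h_z$. Then
$$\Theta_R(z)^s\le\delta_R^{n+1}D^{-n-1}\le2\delta_R^nh_zD^{-n-1}.$$
For $\xi\in\Delta_R$, $d(z,\xi)\le2(D+\delta_R/8)\le3D$, so $\int_{\Delta_R}e_z\,d\sigma\ge c\,\delta_R^nh_zD^{-n-1}$. Comparing the two,
$$\sum_{m_R\in I}a_R\Theta_R(z)^s\le CG,\qquad G:=\int N_Ie_z\,d\sigma<\infty .$$
It remains to show $G\le CA$. By (N1), (N2) and $V^\sharp_{<m_P}\le V^\sharp_{<m}+V_I^\sharp$ for $m_P\in I$,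
$$G\le C\int\omega e_z\,d\sigma+\frac C{\mathsf K}\int V^\sharp_{<m}e_z\,d\sigma+\frac C{\mathsf K}\int V_I^\sharp e_z\,d\sigma .$$

(a) $\int\omega e_z=\Omega(z)\le C\Omega(z_0)\le Cb_m(\zeta)\le CA$ by (R3), since $h_z\le t_m=h_{z_0}$.

(b) *If $m_R<m$, then $\int\Theta_R^se_z\,d\sigma\le C\Theta_R(z)^s$.* Here $\delta_R\ge2h_z$; again $D=d(z,\zeta_R)$. If $D\le\delta_R$, then $\Theta_R(z)\ge\frac12$ and the left side is at most $\int e_z\le C$. Let $D>\delta_R$. Where $d(\xi,\zeta_R)\ge D/4$ we have $\Theta_R(\xi)\le4\Theta_R(z)$, so this part is at most $4^s\Theta_R(z)^s\int e_z$. Where $d(\xi,\zeta_R)<D/4$, the inequality $D\le2(d(z,\xi)+d(\xi,\zeta_R))$ gives $d(z,\xi)\ge D/4$, so this part is at most $Ch_zD^{-n-1}\int\Theta_R^s\le Ch_z\delta_R^nD^{-n-1}\le C(\delta_R/D)^{n+1}\le C\Theta_R(z)^s$, using $\Theta_R(z)\ge\delta_R/(2D)$. Summing and using (5.2), $\int V^\sharp_{<m}e_z\le C\mathsf KA$.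

(c) *If $m_R\in I$, then $\int\Theta_R^se_z\,d\sigma\le C\int_{\Delta_R}e_z\,d\sigma$.* Where $d(\xi,\zeta_R)<D/4$ we have $e_z\le Ch_zD^{-n-1}$, and $\int\Theta_R^s\le C\delta_R^n$. On the complement $\Theta_R(\xi)^s\le(4\delta_R/D)^{n+1}\le C\delta_R^nh_zD^{-n-1}$, and $\int e_z\le C$. Both parts are at most $C\delta_R^nh_zD^{-n-1}\le C\int_{\Delta_R}e_z$. Summing, $\int V_I^\sharp e_z\le CG$.

Altogether $G\le CA+\frac C{\mathsf K}\mathsf KA+\frac C{\mathsf K}G$, so $G\le CA$ if $\mathsf K\ge C$. Let $m_1\to\infty$ and add (5.2). This proves (N4).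

Fix $\mathsf K$, depending only on $n,q,r$, so that (N3) and (N4) hold, and let $C_0\ge1$ be the constant $C(1+\mathsf K)$ of (N4).

**Step 5: conclusion of the proof of Proposition 1.** Given $z\in B$, choose $m$ with $t_{m+1}<h_z\le t_m$, then $\zeta\in Z_m$ with $d(\zeta_z,\zeta)<t_m$, then $P$ from (D). We have $d(z,\zeta)\le2(h_z+t_m)\le4t_m$, and since $t_m\le\delta_P$, $d(z,\zeta_P)\le2(4t_m+\delta_P)\le10\delta_P$. Now (N4) with $A=a_P$ gives (C1). With $z_0=(1-t_m)\zeta$ as in Step 4, (R3) and (R1) give $a_P\ge b_m(\zeta)\ge\Omega(z_0)\ge c\,\Omega(z)\ge c|F_0(z)|^{p/Q}$. Also $W(z)\ge a_P\Theta_P(z)^s\ge11^{-s}a_P$. As $Q/p=\alpha+\alpha'$, this is (C4).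

(C2) is (N4) with $z=z_P$, $m=m_P$, $\zeta=\zeta_P$, $A=a_P=2b_m(\zeta_P)$.

For (C3) let $z=\rho\zeta$ with $\zeta\in S$, and let $P$ be as in (C1). Then $h_z\le d(z,\zeta_P)\le10\delta_P$, so $d(\zeta,\zeta_P)\le2(h_z+10\delta_P)\le40\delta_P$, $\Theta_P(\zeta)\ge\frac1{41}$ and $W(\rho\zeta)\le C_0a_P\le CV^\sharp(\zeta)$. Now (N3) and $\|\omega\|_Q^Q\le C\|\phi\|_Q^Q\le C\|F_0\|_p^p$ give (C3). (The supremum is measurable: $W$ is a sum of positive continuous functions, hence lower semicontinuous.) $\square$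

## 6. How fast $W$ varies

For $u,z\in B$ write
$$\varrho=\varrho(u,z)=\frac{d(u,z)}{h_z}\ge1 .$$

**Step 1: comparing values of $W$ at two points.** Since $d(u,\zeta_P)\le2(\varrho h_z+d(z,\zeta_P))\le4\varrho\,d(z,\zeta_P)$,
$$\Theta_P(z)\le4\varrho\,\Theta_P(u),\qquad W(z)\le(4\varrho)^sW(u).\tag{6.1}$$
For $u=0$ we have $\varrho=1/h_z$, so
$$\Theta_P(z)\le(4/h_z)\,\Theta_P(0),\qquad W(z)\le(4/h_z)^sW(0).\tag{6.2}$$

**Step 2: $W$ is $C^1$ and may be differentiated termwise.** The function $d(\cdot,\zeta_P)$ is smooth and positive on $B$ with real gradient of length at most $1$. So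
$$|\nabla\Theta_P^s|\le s\,\Theta_P^s\,(\delta_P+d(z,\zeta_P))^{-1}\le s\,\Theta_P^s/h_z .$$
As $\sum a_P\Theta_P(0)^s=W(0)<\infty$, (6.2) shows that the series for $W$ and for its first derivatives converge locally uniformly. Hence $W\in C^1(B)$, and $W>0$.

**Definition.** For $\varphi\in C^1(B)$ the *invariant $\bar\partial$-gradient* is $\bar D\varphi(w)=\big(\sum_j|\bar\partial_j(\varphi\circ\varphi_w)(0)|^2\big)^{1/2}$.

*Example.* If $n=1$, then $\varphi_w(x)=(w-x)/(1-\bar wx)$ has derivative $-(1-|w|^2)$ at $0$, so $\bar D\varphi(w)=(1-|w|^2)|\partial_{\bar z}\varphi(w)|$.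

Directly from the definition, $\bar D$ is subadditive, $\bar D(\varphi\psi)\le|\varphi|\bar D\psi+|\psi|\bar D\varphi$, $\bar D(g\circ\varphi)=|g'(\varphi)|\bar D\varphi$ for real $\varphi$ and $g\in C^1(\mathbb R)$, and $\bar D(f\varphi)=|f|\bar D\varphi$ for holomorphic $f$. It is invariant: $\bar D(\varphi\circ\varphi_u)=(\bar D\varphi)\circ\varphi_u$. Indeed $\varphi_{\varphi_u(z)}\circ\varphi_u\circ\varphi_z$ is an automorphism fixing $0$, hence a unitary map $U$, so $\varphi_u\circ\varphi_z=\varphi_{\varphi_u(z)}\circ U$, and $U$ preserves the length of the $\bar\partial$-gradient at $0$.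

**Step 3: $\bar D$ of the basic function.** This step produces the gain on which the later integrals rely. Let $\zeta\in S$ and $q_\zeta(z)=1-\langle z,\zeta\rangle$. For $w\in B$ let $\eta=\varphi_w(\zeta)\in S$, so $\zeta=\varphi_w(\eta)$. By (3.2),
$$q_\zeta(\varphi_w(x))=q_\zeta(w)\,\frac{1-\langle x,\eta\rangle}{1-\langle x,w\rangle},\qquad q_\zeta(w)=\frac{1-|w|^2}{1-\langle w,\eta\rangle}.$$
The linear part of the first expression at $x=0$ is $q_\zeta(w)\langle x,w-\eta\rangle$, so $|\partial(q_\zeta\circ\varphi_w)(0)|=|q_\zeta(w)||w-\eta|$. Moreover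
$$|w-\eta|^2\le2-2\operatorname{Re}\langle w,\eta\rangle\le2|1-\langle w,\eta\rangle|=2(1-|w|^2)/|q_\zeta(w)| .$$
For a nonvanishing holomorphic $g$, $|\bar\partial|g||=\frac12|\partial g|$. With $1-|w|^2\le2h_w$,
$$\bar D|q_\zeta|(w)\le\tfrac12|q_\zeta(w)|\Big(\frac{4h_w}{|q_\zeta(w)|}\Big)^{1/2}=\big(h_w|q_\zeta(w)|\big)^{1/2}.\tag{6.3}$$

**Step 4: $\bar D$ of $W$.** Since $\Theta_P/\delta_P=(\delta_P+d(z,\zeta_P))^{-1}$, (6.3) gives
$$\bar D(\Theta_P^s)\le\frac{s\,\Theta_P^s\,(h_zd(z,\zeta_P))^{1/2}}{\delta_P+d(z,\zeta_P)}\le s\,\Theta_P^s\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2},$$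
and, summing termwise,
$$\bar DW\le s\,\Gamma,\qquad\Gamma(z):=\sum_Pa_P\Theta_P(z)^s\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2}\le W(z).\tag{6.4}$$

## 7. Three integrals of $\Gamma$

The error kernel will be
$$k_t(u,z)=\varrho(u,z)^{-t}\,|\varphi_u(z)|^{1-2n} .$$
Note that $\varrho^ek_t=k_{t-e}$ and, as $\varrho\ge1$, $k_t$ is nonincreasing in $t$. So powers of $\varrho$ cost only in the index $t$, and $\gamma$ was chosen large to pay for them. The lemma says that $\Gamma$ integrates to at most $CW(u)$, with small contributions from far away and from places where $W$ is much smaller than $W(u)$.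

**Lemma 2.** With constants independent of $t$:

* (P1) $\int_B\Gamma(z)k_t(u,z)\,d\lambda(z)\le CW(u)$ for $t\ge2n+2$;
* (P2) $\int_{\{\varrho\ge R\}}\Gamma k_t\,d\lambda\le CR^{-1}W(u)$ for $R>0$, $t\ge2n+3$;
* (P3) $\int_{\{z:\,W(z)\le\varsigma W(u)\}}\Gamma k_t\,d\lambda\le C\varsigma^{1/(s+1)}W(u)$ for $0<\varsigma<1$, $t\ge2n+3$.

**Proof of (P1).** By monotonicity let $t=2n+2$. Fix a cell $P$; put $\ell=\delta_P+d(u,\zeta_P)$ and $\ell_z=\delta_P+d(z,\zeta_P)\ge h_z$. By (6.1), $\ell/\ell_z\le4\varrho$, and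
$$\Theta_P(z)^s(h_z/\ell_z)^{1/2}=\Theta_P(u)^s\,(\ell/\ell_z)^s(h_z/\ell_z)^{1/2}.$$
We claim
$$(\ell/\ell_z)^s(h_z/\ell_z)^{1/2}\le(4\varrho)^{s+1/2}\mu(h_z),\qquad\mu(h)=\min\{(h/\ell)^{1/2},(\ell/h)^{1/2}\}.$$
If $h_z\le\ell$, the left side equals $(\ell/\ell_z)^{s+1/2}(h_z/\ell)^{1/2}$. If $h_z>\ell$, it is at most $(\ell/\ell_z)^s\le(\ell/h_z)^s\le(\ell/h_z)^{1/2}$. With $t'=t-s-\frac12=n+\frac12$, it remains to bound
$$\int_B\mu(h_z)\,\varrho^{-t'}\,|\varphi_u(z)|^{1-2n}\,d\lambda(z)$$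
by a constant. Over $\{|\varphi_u(z)|<\frac12\}$ it is, by invariance of $\lambda$, at most $\int_{|x|<1/2}|x|^{1-2n}d\lambda(x)\le C$, as the real dimension is $2n$. Over the rest $|\varphi_u(z)|^{1-2n}\le2^{2n-1}$, and polar coordinates with $h=1-|z|$, $(1-|z|^2)^{-n-1}\le h^{-n-1}$ and fact 5 of Section 3 (as $t'>n$) give at most
$$C\int_0^1\mu(h)\,h^{t'-n-1}\big(1-(1-h)|u|\big)^{n-t'}dh\le C\int_0^\infty\mu(h)\frac{dh}h\le C .$$
Here we used $1-(1-h)|u|\ge h$; the last integral equals $4$. (Replacing the square root in (6.4) by $1$ would make $\mu=1$ for $h\le\ell$, and this last integral would diverge at $0$.) Multiply by $a_P\Theta_P(u)^s$ and sum over $P$.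

**Proof of (P2).** Since $1_{\{\varrho\ge R\}}k_t\le R^{-1}\varrho k_t=R^{-1}k_{t-1}$, use (P1).

**Proof of (P3).** To reach a point $z$ where $W$ is small, one must go far, or else $W$ is already small at a point $v_1$ on the radius above $u$, and then we integrate from $v_1$. By monotonicity let $t=2n+3$. Let $R=\varsigma^{-1/(s+1)}$ and $\varsigma'=24^s\varsigma^{1/(s+1)}$. If $\varsigma'\ge1$, use (P1). Let $\varsigma'<1$. The part with $\varrho\ge R$ is handled by (P2). Let $E=\{z:W(z)\le\varsigma W(u),\ \varrho(u,z)<R\}$, assumed nonempty.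

*Points on the radius.* For $z\in E$ put $h'=\max(h_z,h_u)\le d(u,z)$ and $v=(1-h')\zeta_u$. As $1-\langle u,v\rangle=1-(1-h_u)(1-h')$, $d(u,v)\le h_u+h'\le2h'$. So $d(v,z)\le2(2h'+d(u,z))\le6d(u,z)<6Rh_z\le6Rh_v$. By (6.1), applied to compare $W(v)$ with $W(z)$,
$$W(v)\le(24R)^sW(z)\le(24R)^s\varsigma W(u)=\varsigma'W(u),$$
because $\varsigma^{1-s/(s+1)}=\varsigma^{1/(s+1)}$. Let $h_1$ be the least $h\in[h_u,1]$ with $W((1-h)\zeta_u)\le\varsigma'W(u)$, which exists by continuity, and $v_1=(1-h_1)\zeta_u$. As $\varsigma'<1$, $h_1>h_u$. Each $z\in E$ has $h'\ge h_1>h_u$, hence $h_z=h'\ge h_1$. Then $d(v_1,u)\le2h_1\le2h_z\le2d(u,z)$ and $d(v_1,z)\le2(2+1)d(u,z)=6d(u,z)$, so $\varrho(u,z)^{-t}\le6^t\varrho(v_1,z)^{-t}$.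

*The factor $|\varphi_u(z)|^{1-2n}$.* On $E$ we have $|\varphi_u(z)|\ge\frac12$. Otherwise, by (3.2),
$$\tfrac34<1-|\varphi_u(z)|^2=\frac{(1-|u|^2)(1-|z|^2)}{d(u,z)^2}\le\frac{4h_uh_z}{d(u,z)^2}\le\frac{4h_u}{d(u,z)},$$
so $d(u,z)\le\frac{16}3h_u$, and (6.1) with $u,z$ exchanged gives $W(u)\le22^sW(z)\le22^s\varsigma W(u)$. This contradicts $\varsigma<24^{-s(s+1)}$, which is what $\varsigma'<1$ means.

So on $E$, $k_t(u,z)\le C\varrho(u,z)^{-t}\le C\varrho(v_1,z)^{-t}\le Ck_t(v_1,z)$, and by (P1) $\int_E\Gamma k_t(u,\cdot)\,d\lambda\le CW(v_1)\le C\varsigma'W(u)$. $\square$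

## 8. A Bergman projection with an explicit remainder

Let $c_\beta\int_B(1-|z|^2)^\beta d\nu=1$ and
$$P_\beta\varphi(u)=c_\beta\int_B\varphi(w)\,\frac{(1-|w|^2)^\beta}{(1-\langle u,w\rangle)^{n+1+\beta}}\,d\nu(w).$$
We need to know how far $P_\beta\varphi$ is from $\varphi$ in terms of $\bar D\varphi$ alone.

**Lemma 3.** Let $\varphi\in C^1(B)$ and $u\in B$, with $\int|\varphi|(1-|w|^2)^\beta d\nu<\infty$ and $\int\bar D\varphi(w)\,k_\gamma(u,w)\,d\lambda(w)<\infty$. Then $\varphi(u)=P_\beta\varphi(u)+\mathcal R\varphi(u)$, where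
$$|\mathcal R\varphi(u)|\le C\int_B\bar D\varphi(w)\,k_\gamma(u,w)\,d\lambda(w).$$
In particular, $P_\beta\varphi=\varphi$ if $\varphi$ is holomorphic and satisfies the first hypothesis.

**Step 1: move $u$ to the origin and average Cauchy–Pompeiu over discs.** Let $q_u(z)=(1-\langle z,u\rangle)^{-\gamma}$ and $G=(\varphi\circ\varphi_u)\,q_u$, so $G(0)=\varphi(u)$. For $\zeta\in S$, $0<t<1$, the Cauchy–Pompeiu formula on the disc $\{\mu\zeta:|\mu|<t\}$ reads
$$G(0)=\frac1{2\pi}\int_0^{2\pi}G(te^{i\theta}\zeta)\,d\theta-\frac1\pi\int_{|\mu|<t}\partial_{\bar\mu}[G(\mu\zeta)]\,\frac{dA(\mu)}\mu .$$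
Integrate over $d\sigma(\zeta)$ and $2nc_\beta t^{2n-1}(1-t^2)^\beta dt$, of total mass $1$:
$$\varphi(u)=c_\beta\int_BG(1-|z|^2)^\beta d\nu+\mathcal R\varphi(u),\qquad\mathcal R\varphi(u)=-\frac1\pi\int_S\int_{|\mu|<1}\partial_{\bar\mu}[G(\mu\zeta)]\,\frac{\tau_\beta(|\mu|)}\mu\,dA\,d\sigma,$$
where $\tau_\beta(x)=2nc_\beta\int_x^1t^{2n-1}(1-t^2)^\beta dt\le C(1-x^2)^{\beta+1}$. Fubini's theorem is justified once both integrals are shown to converge absolutely, which is done in Steps 2 and 3.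

**Step 2: bound the derivative by $\bar D$.** For $g\in C^1(B)$, $|\partial_{\bar\mu}[g(\mu\zeta)]|\le\bar Dg(\mu\zeta)/(1-|\mu|^2)$. After a rotation of $\zeta$ the point of evaluation is $\mu=t\ge0$. Put $z=t\zeta$. Then $\varphi_z(\mu\zeta)=\frac{t-\mu}{1-t\mu}\,\zeta$ is holomorphic in $\mu$, vanishes at $\mu=t$ and has derivative $-(1-t^2)^{-1}\zeta$ there. Apply the chain rule to $g=(g\circ\varphi_z)\circ\varphi_z$ and the Cauchy–Schwarz inequality.

Polar coordinates give $\int_S\int_{|\mu|<1}K(\mu\zeta)\,dA\,d\sigma=\frac\pi n\int_BK(z)|z|^{2-2n}d\nu$, and $\bar DG=|q_u|\,(\bar D\varphi)\circ\varphi_u$ by invariance. So the absolute integral defining $\mathcal R\varphi(u)$ is at most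
$$C\int_B(\bar D\varphi)(\varphi_u(z))\,|q_u(z)|\,(1-|z|^2)^\gamma\,|z|^{1-2n}\,d\lambda(z),$$
where $(1-|z|^2)^{-1+\beta+1}d\nu=(1-|z|^2)^{\gamma}d\lambda$ because $\beta+n+1=\gamma$.

**Step 3: return to the original variable.** Substitute $z=\varphi_u(w)$. By (3.2), $1-\langle\varphi_u(w),u\rangle=\frac{1-|u|^2}{1-\langle w,u\rangle}$ and $1-|\varphi_u(w)|^2=\frac{(1-|u|^2)(1-|w|^2)}{|1-\langle w,u\rangle|^2}$. As $\gamma$ is an integer,
$$q_u(\varphi_u(w))\,(1-|\varphi_u(w)|^2)^\gamma=\Big(\frac{1-|w|^2}{1-\langle u,w\rangle}\Big)^\gamma,\tag{8.1}$$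
of modulus at most $2^\gamma\varrho(u,w)^{-\gamma}$. This gives the bound for $\mathcal R\varphi(u)$, finite by hypothesis. The same substitution and (8.1) turn $c_\beta\int G(1-|z|^2)^\beta d\nu=c_\beta\int G(1-|z|^2)^\gamma d\lambda$ into $P_\beta\varphi(u)$, absolutely convergent by the first hypothesis since $|1-\langle u,w\rangle|\ge h_u$. If $\varphi$ is holomorphic, then $\bar D\varphi=0$ and $\mathcal R\varphi=0$. $\square$

## 9. Coloring the cells and building the functions $f_l$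

Parameters are chosen in the order $M,\eta$; then $L$; then $H_1$; then $H,\Lambda$. Each depends only on $n,q,r$ and the previous ones, and $C,c$ never depend on them. We require $M\ge80b$, $0<\eta\le\frac14$, $L\ge20$ and
$$(\sqrt2M)^bL^{-1}(2C_0)^\alpha\le\tfrac\eta2,\quad H_1\ge2\eta^{-1}C_0(9L)^s,\quad H\ge H_1,\quad H\ge4C_0L^s,\quad\Lambda\ge80+8L.\tag{9.1}$$
Here $M$ measures how flat the holomorphic bumps are, $\eta$ is the tolerated interference between bumps, $L$ is the distance beyond which a bump counts as far, and $H,\Lambda$ are the separations in amplitude and position within a class.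

**Step 1: coloring.** Call distinct cells $P,R$ *in conflict* if $H^{-1}a_P\le a_R\le Ha_P$ and $d(\zeta_P,\zeta_R)\le\Lambda\max(\delta_P,\delta_R)$. If $R$ conflicts with $P$ and $\delta_R\ge\delta_P$, then $d(z_P,\zeta_R)\le2(\delta_P+\Lambda\delta_R)\le4\Lambda\delta_R$, so $\Theta_R(z_P)\ge(5\Lambda)^{-1}$. By (C2), summing over such $R$,
$$C_0a_P\ge W(z_P)\ge(5\Lambda)^{-s}\sum_Ra_R,\qquad a_R\ge a_P/H,$$
so there are at most $C_0H(5\Lambda)^s$ of them. Enumerate the cells with $\delta$ nonincreasing (possible, as each generation is finite) and color greedily: each cell gets the first color not used by an earlier conflicting cell. This splits $\mathcal P$ into $N\le C_0H(5\Lambda)^s+1$ classes $\mathcal P_1,\dots,\mathcal P_N$ with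
$$P\ne R\text{ in one class}\ \Rightarrow\ d(\zeta_P,\zeta_R)>\Lambda\max(\delta_P,\delta_R)\ \text{ or }\ a_R<a_P/H\ \text{ or }\ a_R>Ha_P.\tag{9.2}$$
Write $l(P)$ for the index of the class of $P$. This $N$ will be the number of products.

*Example.* For the cells $P_m$ of Section 5, all centered at $e_1$ with amplitudes $2^{m\theta}$, $P_m$ and $P_k$ conflict exactly when $2^{|m-k|\theta}\le H$, and greedy coloring makes the classes residue classes of $m$ modulo some $N$. At a point with $d(z,e_1)=2^{-m}$ the cell $P_{m-kN}$, $k\ge1$, has amplitude only $2^{-kN\theta}a_{P_m}$. The cell $P_{m+kN}$ has a larger amplitude, but $a_{P_{m+kN}}\Theta_{P_{m+kN}}(z)^s\le2^{-kN(s-\theta)}a_{P_m}$. Separation in amplitude is thus as good as separation in position.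

**Step 2: the functions.** Define
$$\kappa_P(z)=\Big(1+\frac{1-\langle z,\zeta_P\rangle}{M\delta_P}\Big)^{-b},\qquad f_l=\sum_{P\in\mathcal P_l}a_P^\alpha\kappa_P .$$
For $\operatorname{Re}y\ge0$ we have $|1+y|\ge1$; $|1+y|^2\ge1+|y|^2\ge\frac12(1+|y|)^2$; and $|(1+y)^{-b}-1|\le b|y|$, by integrating the derivative along $[0,y]$. Hence
$$|\kappa_P|\le\min\{1,(\sqrt2M)^b\Theta_P^b\},\qquad|\kappa_P(z)-1|\le\frac bM\,\frac{d(z,\zeta_P)}{\delta_P}.\tag{9.3}$$
Since $\alpha\ge1$, $\sum_Pa_P^\alpha\Theta_P^{\alpha s}\le\big(\sum_Pa_P\Theta_P^s\big)^\alpha=W^\alpha$, and since $b\ge\alpha s+1$,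
$$|f_l|\le(\sqrt2M)^bW^\alpha.\tag{9.4}$$
The series converges locally uniformly because, by (6.2), $\Theta_P\le C_K\Theta_P(0)$ on a compact $K\subset B$. So $f_l$ is holomorphic.

**Step 3: weak cells near a strong cell are negligible.** A cell of much smaller amplitude might still interfere if there were many of them. The following lemma excludes this. It is the place where (C2) works hardest.

**Lemma 4.** Let $u\in B$, $a>0$, let $P$ be a cell with $d(u,\zeta_P)\le20\delta_P$ and $a_P\ge a$, and let $H'\ge C_0(9L)^s$. Put $\mathcal T=\{R:d(u,\zeta_R)<L\delta_R,\ a_R<a/H'\}$. Then $\sum_{R\in\mathcal T}a_R\le C_0(8L)^sa/H'$.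

*Proof.* For $R\in\mathcal T$, $d(z_R,u)\le2(1+L)\delta_R$. Suppose $\delta_R\le\delta_P$. Then $d(z_R,\zeta_P)\le2(2(1+L)\delta_R+20\delta_P)\le(4L+44)\delta_P\le8L\delta_P$, so by (C2)
$$C_0a/H'>C_0a_R\ge W(z_R)\ge a_P(9L)^{-s}\ge a(9L)^{-s},$$
contradicting the choice of $H'$. So $\delta_R>\delta_P$ for all $R\in\mathcal T$, and $\mathcal T$ is finite. If it is nonempty, let $R_0\in\mathcal T$ have the least $\delta$. For $R\in\mathcal T$, $d(z_{R_0},\zeta_R)\le2(2(1+L)\delta_{R_0}+L\delta_R)\le7L\delta_R$, so $\Theta_R(z_{R_0})\ge(8L)^{-1}$. Hence $\sum_{\mathcal T}a_R\le(8L)^sW(z_{R_0})\le(8L)^sC_0a_{R_0}\le(8L)^sC_0a/H'$. $\square$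

**Step 4: the region governed by a cell.** Let
$$\mathcal A_P=\{z\in B:d(z,\zeta_P)\le20\delta_P,\ a_P\ge W(z)/(2C_0)\},$$
a relatively closed subset of $B$. On $\mathcal A_P$ we have $h_z\le20\delta_P$ and, as $\Theta_P\ge\frac1{21}$, $a_P\le21^sW(z)$. Since $W(z)\ge\sum_{P:z\in\mathcal A_P}a_P\Theta_P(z)^s$ and each summand is at least $W(z)/(2C_021^s)$, each $z$ lies in at most $N_1=2C_021^s$ of the sets $\mathcal A_P$.

**Lemma 5.** If $P\in\mathcal P_l$ and $z\in\mathcal A_P$, then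
$$\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(z)|\le\eta\,a_P^\alpha,\qquad|f_l(z)|\ge\tfrac12a_P^\alpha\ge\tfrac12(2C_0)^{-\alpha}W(z)^\alpha .$$

*Proof.* For the $R$ with $\Theta_R(z)\le1/L$, $\Theta_R^b\le L^{-1}\Theta_R^{\alpha s}$, so by (9.3) and (9.1) they contribute at most $(\sqrt2M)^bL^{-1}W(z)^\alpha\le(\sqrt2M)^bL^{-1}(2C_0)^\alpha a_P^\alpha\le\frac\eta2a_P^\alpha$.

If $\Theta_R(z)>1/L$, then $d(z,\zeta_R)<L\delta_R$ and $d(\zeta_P,\zeta_R)\le2(20\delta_P+L\delta_R)\le\Lambda\max(\delta_P,\delta_R)$, so by (9.2) $a_R>Ha_P$ or $a_R<a_P/H$. In the first case $2C_0a_P\ge W(z)\ge a_R\Theta_R(z)^s>Ha_PL^{-s}\ge4C_0a_P$, a contradiction. So $a_R<a_P/H$, and Lemma 4 with $u=z$, $a=a_P$, $H'=H$ applies. By $\alpha\ge1$ and $|\kappa_R|\le1$ these cells contribute at most $(\sum a_R)^\alpha\le(C_0(8L)^s/H)^\alpha a_P^\alpha\le\frac\eta2a_P^\alpha$, since $C_0(8L)^s/H\le\eta/2<1$.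

Finally $|\kappa_P(z)-1|\le20b/M\le\frac14$ and $\eta\le\frac14$, so $|f_l(z)|\ge(\frac34-\frac14)a_P^\alpha$. $\square$

## 10. A partition of unity adapted to the cells

The aim is a partition $1=\sum\chi_P$ with $\chi_P$ supported in $\mathcal A_P$ and $\bar D\chi_P$ controlled by $\Gamma/W$, the quantity for which Lemma 2 was prepared.

Let $\psi,\tau:\mathbb R\to[0,1]$ be fixed $C^\infty$ functions with $\psi=1$ on $[0,10]$, $\psi=0$ on $[20,\infty)$, $\tau=0$ on $(-\infty,\frac12]$, $\tau=1$ on $[1,\infty)$. Put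
$$\psi_P(z)=\psi\big(d(z,\zeta_P)/\delta_P\big)\,\tau\big(C_0a_P/W(z)\big),\qquad\Psi=\sum_P\psi_P,\qquad\chi_P=\psi_P/\Psi .$$

**Step 1: supports and local finiteness.** $\psi_P\in C^1(B)$ by Section 6. Since $\{\psi_P\ne0\}\subset\mathcal A_P$ and $\mathcal A_P$ is closed in $B$, $\operatorname{supp}\psi_P\subset\mathcal A_P$. Let $K\subset B$ be compact and let $\mathcal A_P$ meet $K$ at $z$. Then $a_P\ge W(z)/(2C_0)\ge c_K>0$ and, by (6.2), $\Theta_P(0)\ge c_K\Theta_P(z)\ge c_K/21$. So $a_P\Theta_P(0)^s\ge c_K'>0$, which holds for finitely many $P$ only, since $\sum a_P\Theta_P(0)^s=W(0)<\infty$. Thus the $\mathcal A_P$ are locally finite and $\Psi\in C^1(B)$. For the cell $P$ given by (C1) at $z$, $\psi_P(z)=1$, so $\Psi\ge1$.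

**Step 2: derivatives.** On $\mathcal A_P$, (6.3) and $d(z,\zeta_P)\le20\delta_P$ bound $\bar D$ of the first factor of $\psi_P$ by
$$C\delta_P^{-1}(h_zd(z,\zeta_P))^{1/2}\le C\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2}.$$
The second factor has $\bar D\le|\tau'|\,C_0a_PW^{-2}\,\bar DW\le C\,\bar DW/W$, since $C_0a_P/W\le1$ where $\tau'(C_0a_P/W)\ne0$. Moreover, on $\mathcal A_P$,
$$\Gamma\ge a_P\Theta_P^s\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2}\ge cW\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2}.$$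
With (6.4) we get $\bar D\psi_P\le C\Gamma/W$. By the overlap bound $\bar D\Psi\le CN_1\Gamma/W$, so from $\bar D\chi_P\le\bar D\psi_P/\Psi+\psi_P\bar D\Psi/\Psi^2$
$$\bar D\chi_P\le C\,\Gamma/W,\qquad\chi_P=\bar D\chi_P=0\ \text{ off }\mathcal A_P.\tag{10.1}$$

## 11. Approximate division

Let $X$ be the space of holomorphic $F$ on $B$ with $\|F\|_X=\sup_B|F|\,W^{-(\alpha+\alpha')}<\infty$. It is a Banach space, since $W$ is locally bounded, so that convergence in $X$ is locally uniform. By (C4), $\|F_0\|_X\le C$. For $F\in X$ set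
$$\Phi_l=\sum_{P\in\mathcal P_l}\frac F{f_l}\,\chi_P,\qquad T_lF:=P_\beta\Phi_l,\qquad EF:=F-\sum_{l=1}^Nf_l\,T_lF .$$
The $f_l$ and $\chi_P$ depend on $F_0$ only, so $T_l$ and $E$ are linear in $F$.

**Step 1: the non-holomorphic solution.** For $P\in\mathcal P_l$, $f_l\ne0$ on the closed set $\mathcal A_P\supset\operatorname{supp}\chi_P$ by Lemma 5. So each term, extended by $0$, is in $C^1(B)$, and by local finiteness so is $\Phi_l$. Moreover $\sum_lf_l\Phi_l=F\sum_P\chi_P=F$. By Lemma 5 and (10.1), and since $F/f_l$ is holomorphic near $\operatorname{supp}\chi_P$,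
$$|\Phi_l|\le C\|F\|_XW^{\alpha'},\qquad\bar D\Phi_l\le C\|F\|_XW^{\alpha'-1}\,\Gamma\cdot\#\{P\in\mathcal P_l:z\in\mathcal A_P\}\le C\|F\|_XW^{\alpha'-1}\Gamma.\tag{11.1}$$

**Step 2: the projection keeps the size.** By (6.2), $W^{\alpha+\alpha'}\le C_Wh^{-s(\alpha+\alpha')}$ and $W^{\alpha'}\le C_Wh^{-s\alpha'}$ with $C_W$ depending on $W(0)$. As $\beta\ge s(\alpha+\alpha')$, the functions $F,\Phi_l,f_l\Phi_l$ are integrable against $(1-|w|^2)^\beta d\nu$. Hence $T_lF$ is holomorphic. As $\alpha'\ge1$, (6.1) gives $W(z)^{\alpha'-1}\le C\varrho^{s(\alpha'-1)}W(u)^{\alpha'-1}$. Put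
$$\gamma_1=\gamma-s(\alpha'-1)\ge s\alpha+s+2n+4 .$$
By (11.1) and (P1), $\int\bar D\Phi_l\,k_\gamma(u,\cdot)\,d\lambda\le C\|F\|_XW(u)^{\alpha'-1}\int\Gamma k_{\gamma_1}d\lambda\le C\|F\|_XW(u)^{\alpha'}$. So Lemma 3 applies and
$$|T_lF(u)|\le|\Phi_l(u)|+|\mathcal R\Phi_l(u)|\le C\|F\|_XW(u)^{\alpha'}.\tag{11.2}$$

**Proposition 6.** For suitable parameters, depending only on $n,q,r$, $\|EF\|_X\le\frac12\|F\|_X$ for all $F\in X$.

**Step 3: the error as one integral.** By Lemma 3, $F=P_\beta F=\sum_lP_\beta(f_l\Phi_l)$. Hence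
$$EF(u)=\sum_l\big(P_\beta(f_l\Phi_l)-f_lP_\beta\Phi_l\big)(u)=\sum_lP_\beta\varphi_l(u),\qquad\varphi_l=(f_l-f_l(u))\,\Phi_l$$
with $u$ fixed. Since $\varphi_l(u)=0$, Lemma 3 gives $P_\beta\varphi_l(u)=-\mathcal R\varphi_l(u)$, provided its second hypothesis holds. Since $f_l-f_l(u)$ is holomorphic, $\bar D\varphi_l=|f_l-f_l(u)|\,\bar D\Phi_l$. By (9.4), (11.1) and (6.1) this is at most a constant, depending on $u$, $F$ and the parameters, times $\varrho^{s(\alpha+\alpha'-1)}\Gamma(z)$; and $\gamma-s(\alpha+\alpha'-1)\ge2n+2$, so (P1) verifies the hypothesis. Using the first bound for $\bar D\Phi_l$ in (11.1) we obtain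
$$|EF(u)|\le C\sum_l\int|f_l(z)-f_l(u)|\,\bar D\Phi_l(z)\,k_\gamma(u,z)\,d\lambda(z)\le C\|F\|_XW(u)^{\alpha'-1}J,$$
$$J=\int\Gamma(z)\sum_{P:\,z\in\mathcal A_P}|f_{l(P)}(z)-f_{l(P)}(u)|\,k_{\gamma_1}(u,z)\,d\lambda(z).$$
The number $N$ of classes has disappeared: for each $z$ at most $N_1$ cells occur. This matters because $N$ depends on the parameters still to be chosen. We show
$$J\le C(M^{-1}+\eta)\,W(u)^{\alpha+1}\quad\text{with $C$ independent of }M,\eta,L,H_1,H,\Lambda.$$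
For $z\in\mathcal A_P$, $l=l(P)$, bound $|f_l(z)-f_l(u)|\le\mathrm I+\mathrm{II}+\mathrm{III}$, where
$$\mathrm I=a_P^\alpha|\kappa_P(z)-\kappa_P(u)|,\quad\mathrm{II}=\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(z)|,\quad\mathrm{III}=\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(u)| .$$

**Step 4: term I, by flatness of the main bump.** By (9.3), $d(z,\zeta_P)\le20\delta_P$, $d(u,\zeta_P)\le2(d(u,z)+20\delta_P)$ and $\delta_P\ge h_z/20$,
$$|\kappa_P(z)-\kappa_P(u)|\le\frac bM\Big(20+\frac{2(d(u,z)+20\delta_P)}{\delta_P}\Big)\le\frac bM(60+40\varrho)\le\frac{100b}M\,\varrho .$$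
Also $a_P\le21^sW(z)\le C\varrho^sW(u)$. So $\mathrm I\le CM^{-1}\varrho^{1+s\alpha}W(u)^\alpha$. As $\gamma_1-1-s\alpha\ge2n+2$, (P1) bounds the contribution to $J$ by $CM^{-1}W(u)^{\alpha+1}$.

**Step 5: term II, the other bumps at $z$.** By Lemma 5, $\mathrm{II}\le\eta a_P^\alpha\le C\eta\varrho^{s\alpha}W(u)^\alpha$. As $\gamma_1-s\alpha\ge2n+2$, the contribution is at most $C\eta W(u)^{\alpha+1}$.

**Step 6: term III, the other bumps at $u$.** This is the delicate term. The class $l$ is chosen by $z$, and at $u$ the class may contain a strong bump. We sort the cells $R$ by their effect at $u$.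

(a) *Cells far from $u$.* Those with $\Theta_R(u)\le1/L$ give at most $(\sqrt2M)^bL^{-1}W(u)^\alpha\le\eta W(u)^\alpha$, as in Lemma 5. Contribution at most $C\eta W(u)^{\alpha+1}$.

(b) *Near but weak cells:* $\Theta_R(u)>1/L$ and $a_R<W(u)/(C_0H_1)$. By (C1) there is a cell $P_u$ with $d(u,\zeta_{P_u})\le10\delta_{P_u}$ and $a_{P_u}\ge W(u)/C_0=:a$. Lemma 4 with $H'=H_1$ and (9.1) give $\sum a_R^\alpha\le(\sum a_R)^\alpha\le\big((8L)^sW(u)/H_1\big)^\alpha\le\eta W(u)^\alpha$. Contribution at most $C\eta W(u)^{\alpha+1}$.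

(c) *Near and strong cells.* Let $\mathcal S(u)=\{R:\Theta_R(u)>1/L,\ a_R\ge W(u)/(C_0H_1)\}$. For $R\in\mathcal S(u)$, $a_R\Theta_R(u)^s\ge W(u)/(C_0H_1L^s)$, so $\#\mathcal S(u)\le C_0H_1L^s$; also $a_R\le L^sW(u)$. These bumps are not small at $u$. What saves us is that the set of relevant $z$ has small mass. As $|\kappa_R(u)|\le1$, the contribution is at most
$$N_1\sum_{R\in\mathcal S(u)}a_R^\alpha\int_{Y_R}\Gamma k_{\gamma_1}(u,\cdot)\,d\lambda,\qquad Y_R=\bigcup\{\mathcal A_P:P\ne R,\ l(P)=l(R)\}.$$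
Let $z\in Y_R$, with $z\in\mathcal A_P$ for such a $P$. By (9.2) there are three cases. Recall $\gamma_1\ge2n+3$.

(c1) $d(\zeta_P,\zeta_R)>\Lambda\max(\delta_P,\delta_R)$. As $d(\zeta_P,\zeta_R)\le2\big(20\delta_P+2(d(z,u)+L\delta_R)\big)=40\delta_P+4d(z,u)+4L\delta_R$,
$$4d(z,u)\ge(\Lambda-40-4L)\max(\delta_P,\delta_R)\ge\tfrac\Lambda2\delta_P\ge\tfrac\Lambda{40}h_z,$$
that is, $\varrho\ge\Lambda/160$. By (P2) these $z$ contribute at most $C\Lambda^{-1}W(u)$ to $\int_{Y_R}\Gamma k_{\gamma_1}d\lambda$.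

(c2) $a_P<a_R/H$. Then $W(z)\le2C_0a_P\le2C_0L^sH^{-1}W(u)$, and $2C_0L^sH^{-1}\le\frac12$. By (P3) these $z$ contribute at most $C(2C_0L^s/H)^{1/(s+1)}W(u)$.

(c3) $a_P>Ha_R\ge\frac H{C_0H_1}W(u)$. As $a_P\le21^sW(z)\le(84\varrho)^sW(u)$, we get $\varrho\ge c(H/H_1)^{1/s}$. By (P2) these $z$ contribute at most $C(H_1/H)^{1/s}W(u)$.

So (c) contributes at most
$$N_1\,C_0H_1L^{s+s\alpha}\cdot C\big(\Lambda^{-1}+(L^s/H)^{1/(s+1)}+(H_1/H)^{1/s}\big)\,W(u)^{\alpha+1}\le\eta\,W(u)^{\alpha+1}$$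
once $H,\Lambda$ are large depending on $\eta,L,H_1$. This is why $H_1$ and $H$ are separate parameters: $H_1$ fixes how many strong cells there are, and only then is $H$ chosen.

**Step 7: choice of parameters.** Altogether $|EF(u)|\le C_*(M^{-1}+\eta)\|F\|_XW(u)^{\alpha+\alpha'}$ with $C_*$ depending only on $n,q,r$. Take $M=\max(80b,4C_*)$ and $\eta=\min(\frac14,\frac1{4C_*})$, then $L$, then $H_1$, then $H,\Lambda$. This proves Proposition 6. $\square$

## 12. The Neumann series and Theorems A and B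

All parameters, hence $N$, now depend only on $n,q,r$. If $F_0=0$, Theorem B is trivial. Otherwise $E$ is linear on $X$ with $\|E\|\le\frac12$, so $I-E$ is invertible on $X$. Let $F=(I-E)^{-1}F_0=\sum_{j\ge0}E^jF_0$, so that $\|F\|_X\le2\|F_0\|_X\le C$. By the definition of $E$,
$$F_0=(I-E)F=\sum_{l=1}^Nf_l\,T_lF .$$
By (9.4), with $M$ now fixed, and (11.2), $|f_l|\le CW^\alpha$ and $|T_lF|\le CW^{\alpha'}$. Since $\alpha q=\alpha'r=Q$, (C3) gives
$$\|f_l\|_{q,\sigma}^q\le C\int_S\sup_{0\le\rho<1}W(\rho\zeta)^Qd\sigma(\zeta)\le C\|F_0\|_p^p,\qquad\|T_lF\|_{r,\sigma}^r\le C\|F_0\|_p^p .$$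
Hence $\|f_l\|_{q,\sigma}\|T_lF\|_{r,\sigma}\le C\|F_0\|_p^{p/q+p/r}=C\|F_0\|_p$, and summing over the $N$ indices proves Theorem B with $g_l=T_lF$. With $q=r=2$ it is Theorem A: the infinite sum can be replaced by a finite one, of length at most $N(n)$. $\blacksquare$

## 13. Several factors, and weighted Bergman spaces

Two consequences follow quickly from Theorem B.

**Corollary 1.** If $\frac1p=\sum_{j=1}^k\frac1{p_j}$ with $0<p_j<\infty$, every $F\in H^p(B)$ is a sum of at most $N(n,p_1,\dots,p_k)$ products $f_1\cdots f_k$ with $f_j\in H^{p_j}(B)$, the sum of $\prod_j\|f_j\|_{p_j}$ over these products being at most $C\|F\|_p$.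

*Proof.* Induct on $k$; the case $k=1$ is trivial. Apply Theorem B with $q=p_1$ and $\frac1r=\sum_{j\ge2}\frac1{p_j}$, and then the induction hypothesis to each $g_l\in H^r(B)$. The norms multiply: the total is at most $C\sum_l\|f_l\|_{p_1}\|g_l\|_r\le C\|F\|_p$. $\square$

**Corollary 2.** Let $k\ge1$ be an integer, $0<p,q,r<\infty$, $\frac1p=\frac1q+\frac1r$, and let $A^t_{k-1}(B)$ be the space of holomorphic functions on $B\subset\mathbb C^n$ in $L^t((1-|z|^2)^{k-1}d\nu)$. Every $F\in A^p_{k-1}(B)$ is a sum of at most $N(n,k,q,r)$ products $fg$ with $f\in A^q_{k-1}$, $g\in A^r_{k-1}$, with norm control.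

*Proof.* Write points of $\mathbb C^{n+k}$ as $(z,w)$, and let $S_{n+k}$, $B_{n+k}$ be the sphere and ball there. By Rudin 1.4.4,
$$\int_{S_{n+k}}g(z)\,d\sigma(z,w)=c_{n,k}\int_Bg(z)(1-|z|^2)^{k-1}d\nu(z).$$
Put $\tilde F(z,w)=F(z)$. For $0<\rho<1$ the integral of $|\tilde F(\rho\,\cdot)|^p$ over $S_{n+k}$ is $c_{n,k}\int_B|F(\rho z)|^p(1-|z|^2)^{k-1}d\nu$, which is at most the same integral with $\rho=1$, as spherical means of $|F|^p$ increase with the radius. So $\tilde F\in H^p(B_{n+k})$, with norm controlled by that of $F$. Write $\tilde F=\sum_l\tilde f_l\tilde g_l$ by Theorem B in dimension $n+k$ and put $w=0$: $F=\sum_l\tilde f_l(\cdot,0)\,\tilde g_l(\cdot,0)$.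

It remains to bound restrictions. Let $\tilde f\in H^q(B_{n+k})$ and $0<R<1$. For fixed $z$, $|\tilde f(Rz,Rw)|^q$ is subharmonic in $w$, so its mean over the sphere $|w|^2=1-|z|^2$ is at least $|\tilde f(Rz,0)|^q$. Since $\sigma$ is invariant under unitary maps of the variable $w$, replacing the integrand by this mean does not change its integral over $S_{n+k}$. Hence
$$c_{n,k}\int_B|\tilde f(Rz,0)|^q(1-|z|^2)^{k-1}d\nu(z)\le\int_{S_{n+k}}|\tilde f(Rz,Rw)|^q\,d\sigma\le\|\tilde f\|_q^q .$$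
Let $R\to1$ and use Fatou's lemma: $\tilde f(\cdot,0)\in A^q_{k-1}(B)$ with norm at most $C\|\tilde f\|_q$. The same holds for $\tilde g_l$ with $r$ in place of $q$. $\square$
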